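# Deciding the one-predicate fragment over a countable linear Kripke frame

Throughout, "countable" means finite or countably infinite.

## 1. One-predicate sentences and constant-domain models on a chain

**Definition (one-predicate sentences).** Fix a first-order language without equality whose only non-logical symbol is one unary predicate symbol $P$. Formulas are built from the atoms $P(x)$ and $\bot$ with $\wedge,\vee,\to,\forall,\exists$, and $\neg\varphi$ abbreviates $\varphi\to\bot$. The sentences of this language are the one-predicate sentences.

Two examples accompany us: $\varepsilon=\forall x\,(P(x)\vee\neg P(x))$ and $\theta=\forall x\,\neg\neg P(x)\to\neg\neg\forall x\,P(x)$.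

**Definition (linear Kripke frame).** A linear Kripke frame is a nonempty linearly ordered set $K=(K,\le)$. Its elements are called worlds, and $\uparrow k=\{w\in K:w\ge k\}$.

Examples are the $m$-element chain, the natural numbers $\omega$, their reversal $\omega^*$, and $\mathbb Q$. In $\omega$ every $\uparrow k$ is isomorphic to $\omega$, while in $\omega^*$ every $\uparrow k$ is finite.

**Definition (constant-domain model).** A constant-domain model on $K$ consists of a nonempty domain $D$, the same at every world, and a set $P_w\subseteq D$ for each $w\in K$, such that $w\le w'$ implies $P_w\subseteq P_{w'}$.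

For example, on the chain $\{0<1\}$ we may take $D=\{a,b\}$, $P_0=\emptyset$, $P_1=\{a\}$. On $\omega$ we may take $D=\omega$ and $P_w=\{d:d<w\}$.

**Definition (forcing).** For formulas with parameters in $D$: $w\Vdash P(d)$ iff $d\in P_w$; $w\not\Vdash\bot$; $\wedge$ and $\vee$ are evaluated pointwise; and

- $w\Vdash\varphi\to\psi$ iff for all $w'\ge w$, $w'\Vdash\varphi$ implies $w'\Vdash\psi$;
- $w\Vdash\forall x\,\varphi$ iff $w'\Vdash\varphi(d)$ for all $w'\ge w$ and all $d\in D$;
- $w\Vdash\exists x\,\varphi$ iff $w\Vdash\varphi(d)$ for some $d\in D$.

In the model on $\{0<1\}$ above, $0\not\Vdash P(a)$; also $0\not\Vdash\neg P(a)$, because $1\ge0$ and $1\Vdash P(a)$. Hence $0\not\Vdash\varepsilon$. In the model on $\omega$ above, $0\Vdash\forall x\,\neg\neg P(x)$, since each $d$ enters $P$ at stage $d+1$. But no world forces $\forall x\,P(x)$, since $d=w$ is not in $P_w$. So $0\Vdash\neg\forall x\,P(x)$ and $0\not\Vdash\theta$.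

Two facts are used constantly. Forcing persists: if $w\Vdash\varphi$ and $w\le w'$, then $w'\Vdash\varphi$. This is an induction on $\varphi$: atoms persist because the $P_w$ increase, $\wedge,\vee,\exists$ by the induction hypothesis, and $\to,\forall$ because their clauses speak about all later worlds. Also, forcing at $w$ depends only on the part of the model that lives on $\uparrow w$.

**Definition (logic of a frame).** $L(K)$ is the set of sentences forced at every world of every constant-domain model on $K$. The 1 predicate fragment of $L(K)$ is the set of one-predicate sentences in $L(K)$.

For example, $\varepsilon$ belongs to the fragment of the one-point frame, where forcing is classical truth, but not to that of the two-point chain. The sentence $\theta$ is not in $L(\omega)$. It is in $L(K)$ whenever $K$ has a maximum $m$: if $w\Vdash\forall x\neg\neg P(x)$, then $m\Vdash P(d)$ for every $d$, so $m\Vdash\forall xP(x)$, and as $m$ lies above every world, $w\Vdash\neg\neg\forall xP(x)$. So one unary predicate can see whether a frame has a top.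

A set of sentences is decidable if some algorithm tells, for each sentence, whether it is in the set. The paper "Separating Intermediate Predicate Logics Of Well-Founded And Dually Well-Founded Structures By Monadic Sentences" (https://www.preining.info/pubs/jlc14.pdf) studies $L(K)$ for well-ordered and dually well-ordered frames of order type below $\omega^\omega$. It remarks, without establishing it, that their 1 predicate fragments seem to be decidable through an embedding into Rabin's theory S2S, and it asks "whether the same holds for the 1 predicate fragments of arbitrary linear countable Kripke" frames. We do not use the remark. Since S2S is decidable, we ask for plain decidability: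

*Is the 1 predicate fragment of $L(K)$ decidable for every countable linear Kripke frame $K$?* Here $K$ is fixed, and a separate procedure for each $K$ is enough. The answer is yes.

**Theorem 1.** For every countable linear Kripke frame $K$, the 1 predicate fragment of $L(K)$ is decidable.

## 2. Finite chains by hand

Let $K$ be a chain with $m$ elements. In a model on $K$ put $U_d=\{w:d\in P_w\}$ for $d\in D$. This is an up-set of $K$, and $K$ has exactly $m+1$ up-sets. If $U_d=U_{d'}$, no formula of our language distinguishes $d$ from $d'$, because there is no equality. So we may replace $D$ by $D'=\{U_d:d\in D\}$, with $w\Vdash P(U)$ iff $w\in U$; by induction on $\psi$, $w\Vdash\psi(d_1,\dots,d_r)$ in the old model iff $w\Vdash\psi(U_{d_1},\dots,U_{d_r})$ in the new one. Hence only $2^{m+1}-1$ models, all finite, have to be checked. For $m=1$ there are three: $D'=\{\emptyset\}$, $\{K\}$, $\{\emptyset,K\}$.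

So finite $K$ is easy. For infinite $K$ there are infinitely many up-sets (uncountably many for $\mathbb Q$), and the counting breaks down. What survives is that the elements of $D$ matter only through up-sets, and that the up-sets of a chain again form a chain.

## 3. Models as colored linear orders

**From frames to rooted orders.** The aim is to replace "at every world" by "at the root". An order is *rooted* if it has a least element, its root, and *bounded* if it is nonempty with a least and a greatest element; $\omega$ is rooted and not bounded. A rooted $X$ *refutes* $\varphi$ if some constant-domain model on $X$ does not force $\varphi$ at the root. For every linear frame $K$,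
$$\varphi\notin L(K)\iff \uparrow k\text{ refutes }\varphi\text{ for some }k\in K. \tag{1}$$
Indeed, if $k\not\Vdash\varphi$ in a model on $K$, restrict the model to $\uparrow k$; forcing at $k$ does not change. Conversely, a model on $\uparrow k$ extends to $K$ by $P_w=\emptyset$ for $w\not\ge k$, and forcing at $k$ does not change.

**Lemma 1.** If $X$ is countable, rooted and refutes $\varphi$, then it does so with a countable domain.

*Proof.* Take a refuting model with domain $D$. Choose a countable nonempty $D_0\subseteq D$ with the following closure property for all $w\in X$, all subformulas of $\varphi$ of the displayed form, and all parameters $\bar d$ in $D_0$. If $w\Vdash\exists x\,\psi(x,\bar d)$, then some witness lies in $D_0$. If $w\not\Vdash\forall x\,\psi(x,\bar d)$, then some $d\in D_0$ has $w'\not\Vdash\psi(d,\bar d)$ for some $w'\ge w$. Such a $D_0$ exists: start with one element and, in $\omega$ rounds, add the required elements for the countably many triples $(w,\psi,\bar d)$ present so far.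

By induction on subformulas with parameters in $D_0$, forcing at every $w$ is the same over $D$ and over $D_0$. Atoms, $\bot$, $\wedge,\vee,\to$ are immediate. If $w\Vdash\exists x\psi$ over $D$, the witness in $D_0$ works over $D_0$ by the induction hypothesis; the converse is clear. If $w\Vdash\forall x\psi$ fails over $D$, the chosen $d\in D_0$ and $w'$ show that it fails over $D_0$; the converse is again clear. $\square$

**Definition (colored order).** A colored order $Y$ is a countable linear order whose points are partitioned into two colors $W$ (worlds) and $D$. We write $w(Y)$ for the suborder $W$. A colored order, possibly empty, with $W=\emptyset$ is *world-free*. If $W$ is rooted and $D\ne\emptyset$, then $Y$ defines a model $M_Y$ on the frame $W$ with domain $D$ and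
$$P_w=\{d\in D:d<w\}.$$

For example, with worlds $0,1$ and $D=\{a,b\}$, the order $0<a<1<b$ gives $P_0=\emptyset$, $P_1=\{a\}$: the first model of Section 1. The order $0<d_0<1<d_1<2<\cdots$ gives the model on $\omega$ of Section 1. The position of $d$ marks the moment at which $d$ enters $P$.

**Forcing becomes first-order.** For a world variable $u$ define a formula $\tau_u(\psi)$ in the language $<,W$ by $\tau_u(P(x))=(x<u)$, $\tau_u(\bot)=\bot$, letting $\tau_u$ commute with $\wedge,\vee$, and, with $v$ always a fresh variable,
$$\begin{aligned}\tau_u(\psi\to\chi)&=\forall v\,\big(W(v)\wedge u\le v\wedge\tau_v(\psi)\to\tau_v(\chi)\big),\\ \tau_u(\forall x\,\psi)&=\forall v\,\big(W(v)\wedge u\le v\to\forall x(\neg W(x)\to\tau_v(\psi))\big),\\ \tau_u(\exists x\,\psi)&=\exists x\,(\neg W(x)\wedge\tau_u(\psi)).\end{aligned}$$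
These clauses copy the definition of forcing, so by induction $u\Vdash\psi(\bar d)$ in $M_Y$ iff $Y\models\tau_u(\psi)(\bar d)$. For instance,
$$\tau_u(\varepsilon)=\forall v\big(W(v)\wedge u\le v\to\forall x(\neg W(x)\to (x<v\ \vee\ \forall v'(W(v')\wedge v\le v'\wedge x<v'\to\bot)))\big).$$
Now put
$$\varphi^\sharp=\exists u\big(W(u)\wedge\forall v(W(v)\to u\le v)\wedge\exists x\,\neg W(x)\wedge\neg\tau_u(\varphi)\big),$$
which says: $W$ has a least element, $D\neq\emptyset$, and the root does not force $\varphi$.

**Lemma 2.** A countable rooted $X$ refutes $\varphi$ iff there is a colored order $Y$ with $w(Y)\cong X$ and $Y\models\varphi^\sharp$.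

*Proof.* ($\Leftarrow$) $M_Y$ is a model on $w(Y)\cong X$ that does not force $\varphi$ at the root.

($\Rightarrow$) By Lemma 1 take a refuting model with countable domain $D$, disjoint from $X$. Let $U_d=\{w:d\in P_w\}$. These are up-sets of a chain, so any two are comparable by inclusion. Fix any linear order $\lhd$ of $D$, to break ties. On $X\sqcup D$ keep the order of $X$ and put

- $d<w$ iff $w\in U_d$, and $w<d$ iff $w\notin U_d$;
- $d<d'$ iff $U_d\supsetneq U_{d'}$, or $U_d=U_{d'}$ and $d\lhd d'$.

The relation is irreflexive, and of two distinct points exactly one is below the other. Note that $d<d'$ implies $U_d\supseteq U_{d'}$. Transitivity is checked by cases: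

- $d<d'<w$: $w\in U_{d'}\subseteq U_d$, so $d<w$.
- $d<w<d'$: $w\in U_d\setminus U_{d'}$, so by comparability $U_d\supsetneq U_{d'}$ and $d<d'$.
- $w<d<d'$: $w\notin U_d\supseteq U_{d'}$, so $w<d'$.
- $w<d<w'$: $w\notin U_d$ and $w'\in U_d$; as $U_d$ is an up-set, $w<w'$.
- $d<w<w'$: $w\in U_d$, hence $w'\in U_d$, so $d<w'$.
- $w<w'<d$: $w'\notin U_d$, hence $w\notin U_d$, so $w<d$.
- Three worlds, or three elements of $D$: clear.

So $Y=X\sqcup D$ is a colored order, and $M_Y$ is the given model because $d<w$ iff $d\in P_w$. Hence $Y\models\varphi^\sharp$. $\square$

**Rabin's theorem.** Monadic second-order logic (MSO) adds to first-order logic quantification over subsets. We use one deep input: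

*The MSO theory of the class of countable linear orders is decidable* (Rabin, Trans. AMS 141 (1969)).

It follows from the decidability of S2S, the MSO theory of the full binary tree $\{0,1\}^{<\omega}$. Let $\sqsubseteq$ be the prefix relation, and put $u<v$ iff $v0\sqsubseteq u$, or $u1\sqsubseteq v$, or $w0\sqsubseteq u$ and $w1\sqsubseteq v$ for some $w$. Sending $u$ to the number with binary expansion $0.u1$ is a bijection onto the dyadic rationals in $(0,1)$, and $u<v$ says that the expansion of $u$ is smaller at the first place where the two differ. So this is a linear order isomorphic to the dyadic rationals in $(0,1)$, hence to $\mathbb Q$, and it is definable in S2S. Every countable linear order is isomorphic to a subset $A$ of it. An MSO sentence is therefore true in all countable linear orders iff S2S contains the sentence "for all $A$, its relativization to $A$ holds".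

**A first consequence.** It is decidable whether $\varphi$ is refuted by *some* countable rooted linear order: by Lemma 2 this means that some countable linear order satisfies $\exists W\,\varphi^\sharp(W)$, where $D$ is the complement of $W$. Thus if we put no restriction on the world part, we are done. The difficulty is to bring in $K$.

## 4. Frames that no MSO sentence describes

By (1) and Lemma 2, $\varphi\notin L(K)$ iff there is a colored order $Y\models\varphi^\sharp$ with $w(Y)$ isomorphic to some $\uparrow k$, $k\in K$. The natural plan is to write an MSO formula $\kappa(W)$ that says "$W$ is isomorphic to some $\uparrow k$" and to apply Rabin's theorem to $\exists W(\kappa(W)\wedge\varphi^\sharp(W))$. For $K=\omega$ this works: $\kappa$ says that $W$ has order type $\omega$. For general $K$ it does not.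

Let $S=\{s_0<s_1<\cdots\}\subseteq\omega$ be infinite and undecidable, and let
$$K_S=\mathbb Q+(s_0+2)+\mathbb Q+(s_1+2)+\mathbb Q+(s_2+2)+\cdots,$$
where $s+2$ stands for the chain with $s+2$ elements. Let $\beta_m$ say: there are points $x_0<\dots<x_{m+1}$, each $x_{i+1}$ the immediate successor of $x_i$, such that $x_0$ is not the least point and has no immediate predecessor, and $x_{m+1}$ has no immediate successor. Points of the copies of $\mathbb Q$ have no immediate successor, and the only one that could be excused from having smaller points nearby is a least point $k$ of $\uparrow k$. So in $\uparrow k$ the points $x_0,x_1,\dots$ must run through a finite block from its first point to its last: $x_0$ lies in a block since it has an immediate successor, and it is the first point of that block, since otherwise its predecessor in the block is either present in $\uparrow k$, contrary to the choice of $x_0$, or absent, which makes $x_0=k$ the least point; the run then continues to the end of the block. Thus $\uparrow k\models\beta_m$ implies $m\in S$. Conversely, if $m=s_i$, then $\uparrow k\models\beta_m$ for every $k$ in the copy of $\mathbb Q$ just before that block. If $\kappa$ existed, we would have $m\in S$ iff some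 countable linear order satisfies $\exists W(\kappa(W)\wedge\beta_m(W))$, with $\beta_m$ relativized to $W$. By Rabin's theorem $S$ would be decidable, a contradiction.

So the plan stops exactly at $\kappa$: the isomorphism types of the $\uparrow k$ can carry an undecidable amount of information. The way on is to see how little of that information refutability uses. We shall find that $K_S$ has the same fragment as $\mathbb Q$.

## 5. Monotone images and copies of $\mathbb Q$

$A+B$ is the ordered sum ($A$ below $B$), and $\sum_IX_i$ is the sum along a linear order $I$. $A\cdot\omega=A+A+\cdots$ and $A\cdot\omega^*=\cdots+A+A$ are the sums of $\omega$, respectively $\omega^*$, copies of $A$.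

**Definition (monotone image).** For nonempty linear orders, $X\preceq Y$ means that there is a surjection $f:Y\to X$ with $y\le y'\Rightarrow f(y)\le f(y')$.

Examples: $2\preceq\omega$, sending $0$ to the bottom and all else to the top. Also $\omega+1\preceq\omega+\omega$, collapsing the second $\omega$. But $\omega\not\preceq\omega+1$, although $\omega$ embeds in $\omega+1$: a monotone image of an order with a maximum has a maximum.

The relation is reflexive and transitive. If $X_i\preceq Y_i$ for all $i\in I$, then $\sum_IX_i\preceq\sum_IY_i$, by adding the surjections. If $X\preceq Y$, then $X$ embeds in $Y$: choose one preimage for each point.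

**Lemma 3.** If $X\preceq Y$ are rooted and $X$ refutes $\varphi$, then $Y$ refutes $\varphi$.

*Proof.* Let $f:Y\to X$ be a monotone surjection. It maps the root to the root. We claim $f[\uparrow y]=\uparrow f(y)$. The inclusion $\subseteq$ is monotonicity, and $f(y)$ is attained at $y$. If $w>f(y)$, pick $y''$ with $f(y'')=w$; then $y''>y$, since $y''\le y$ would give $w\le f(y)$. So $w\in f[\uparrow y]$.

Given a model on $X$ with $\varphi$ not forced at the root, keep the domain and put $P_y:=P_{f(y)}$; these sets increase with $y$. By induction on $\psi$, $y\Vdash\psi(\bar d)$ iff $f(y)\Vdash\psi(\bar d)$. For $\to$ and $\forall$ the clause at $y$ ranges over $\uparrow y$, and by the claim the corresponding images range exactly over $\uparrow f(y)$; the other cases are immediate. So the root of $Y$ does not force $\varphi$. $\square$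

**Definition (scattered).** An order is scattered if it contains no copy of $\mathbb Q$.

For example $\omega$ is scattered, since each nonempty subset has a minimum. By Cantor's theorem a countable densely ordered set without endpoints and with at least two points is isomorphic to $\mathbb Q$. A countable densely ordered set with at least two points, with its endpoints removed, is again of this kind. So

*a countable order is non-scattered iff it has a densely ordered subset with at least two elements.* $\qquad(2)$

In particular, a countable scattered order with at least two elements is not dense, so it has two consecutive elements. We also need: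

*If an order is the union of an initial part and a final part, both scattered, then it is scattered.* $\qquad(3)$

Indeed, of three points of a copy of $\mathbb Q$ two lie in the same part; that part is convex, so it contains the interval of the copy between them, which contains a copy of $\mathbb Q$.

**Lemma 4.** (i) Every countable bounded $X$ is $\preceq1+\mathbb Q+1$. (ii) Every countable rooted $X$ is $\preceq1+\mathbb Q$; every countable $X$ with a maximum is $\preceq\mathbb Q+1$; every countable nonempty $X$ is $\preceq\mathbb Q$. (iii) If $X$ is countable and non-scattered, then $1+\mathbb Q+1\preceq X$. (iv) If $X$ is countable and rooted, has no maximum, and every $\uparrow m$ ($m\in X$) is non-scattered, then $1+\mathbb Q\preceq X$.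

*Proof.* **(i), (ii): blowing up points.** In (i) with $|X|=1$ there is nothing to prove. Otherwise replace each point of $X$ by a copy of $\mathbb Q$, except that the least point is replaced by $1+\mathbb Q$ when we want a least element, and the greatest by $\mathbb Q+1$ when we want a greatest one. The result is countable. It is dense: two points of the same block have a point between them, and for two points in different blocks, the lower block has no greatest element, since only the last block may have one. It has exactly the required endpoints, so by Cantor's theorem it is the stated order. Collapsing each block to its point is a monotone surjection onto $X$.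

**(iii): collapsing scattered intervals.** Let $x\sim y$ iff the closed interval between $x$ and $y$ is scattered. By (3) this is transitive for $x<y<z$, and for other configurations we only pass to subintervals. So $\sim$ is an equivalence relation, with convex classes. Each class is scattered: two points $p<q$ of a copy of $\mathbb Q$ inside a class would have $[p,q]$ non-scattered. There are no adjacent classes $C<C'$: for $x\in C$, $y\in C'$ the interval $[x,y]$ would be the union of an initial part inside $C$ and a final part inside $C'$, hence scattered by (3), so $x\sim y$. Therefore $X/{\sim}$ is dense. It has at least two elements, since otherwise $X$ would be one class and so scattered. Being countable, $X/{\sim}$ is one of $\mathbb Q$, $1+\mathbb Q$, $\mathbb Q+1$, $1+\mathbb Q+1$, and each of these is $\succeq1+\mathbb Q+1$ by (ii) or trivially. The quotient map shows $X/{\sim}\preceq X$, so $1+\mathbb Q+1\preceq X$.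

**(iv): the quotient has no top.** $X$ equals $\uparrow m$ for its root $m$, so $X$ is non-scattered and the analysis in (iii) applies. $X/{\sim}$ has a least element, the class of the root. If it had a greatest class $C$, then for $m\in C$ the set $\uparrow m\subseteq C$ would be scattered, a contradiction. So $X/{\sim}\cong1+\mathbb Q$, and $1+\mathbb Q\preceq X$. $\square$

**The frames $\mathbb Q$ and $K_S$ decided.** Every $\uparrow k$ in $K_S$ satisfies the hypotheses of (iv), so $1+\mathbb Q\preceq\uparrow k\preceq1+\mathbb Q$ by Lemma 4. By Lemma 3, $\uparrow k$ and $1+\mathbb Q$ refute the same sentences. In $\mathbb Q$ every $\uparrow q$ is $1+\mathbb Q$. Hence by (1) $K_S$ and $\mathbb Q$ have the same fragment. Moreover, any countable rooted $X$ is $\preceq1+\mathbb Q$, so by Lemma 3 this fragment consists of the sentences refuted by no countable rooted linear order. It is decidable by the end of Section 3.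

## 6. Forbidding finitely many orders

By Lemma 3 refutability is monotone under $\preceq$. So we need not demand that $w(Y)$ be some $\uparrow k$. It is enough that any refutation found on $w(Y)$ can be moved to some $\uparrow k$. Suppose we had a family $\mathcal R$ of countable rooted orders such that

- (a) $\preceq$ is so tame on $\mathcal R$ that every upward closed subset of $\mathcal R$ is generated by finitely many elements;
- (b) for each $F\in\mathcal R$, "$F\preceq W$" is expressible in MSO;
- (c) whenever a countable rooted $X$ refutes $\varphi$, some $F\in\mathcal R$ with $F\preceq X$ already refutes $\varphi$.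

Let $\mathcal R(K)$ be the set of $F\in\mathcal R$ lying below some $\uparrow k$. Its complement in $\mathcal R$ is upward closed, so it is generated by a finite set $G$. Then $\varphi\notin L(K)$ iff some colored order $Y\models\varphi^\sharp$ has no element of $G$ below $w(Y)$. The left-to-right direction takes $w(Y)\cong\uparrow k$. For the other, (c) gives a refuting $F\preceq w(Y)$; since no element of $G$ is below $F$, we have $F\in\mathcal R(K)$, and Lemma 3 moves the refutation to some $\uparrow k$. In this way $K$ enters only through the finite set $G$.

We carry this out separately in five classes of rooted orders. The clause $F\preceq X$ in (c) is what makes the argument close; it will cost us the most work.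

## 7. Regular orders form a well-quasi-order

**Definition (wqo).** A quasi-order is a well-quasi-order (wqo) if it has no infinite bad sequence, that is, no infinite sequence with $t_i\not\preceq t_j$ for all $i<j$.

The finite chains under $\preceq$ are a wqo, since $m\preceq m'$ iff $m\le m'$. An infinite set in which distinct elements are incomparable is not.

We use these standard facts. In a wqo every infinite sequence has an infinite ascending subsequence: color a pair $i<j$ by whether $t_i\preceq t_j$; by Ramsey's theorem there is an infinite homogeneous set, and it cannot be bad. Finite products are wqo: pass to a subsequence ascending in the first coordinate, then find a comparable pair in the second. The image of a wqo under a monotone map is wqo: a bad sequence in the image lifts to a bad sequence. Every upward closed subset $V$ has a finite basis: otherwise choose successively $t_i\in V$ not above any of $t_0,\dots,t_{i-1}$, which gives a bad sequence.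

**Definition (the class $T$).** $T$ is the smallest class of orders, up to isomorphism, that contains $1$ and is closed under
$$A+B,\qquad A\cdot\omega+C,\qquad C+A\cdot\omega^*,\qquad A\cdot\omega+B\cdot\omega^*.$$

Examples: all finite chains, $\omega+1$, $1+\omega^*$, $\omega+\omega^*$, and $(\omega+1)\cdot\omega+1$, which is the ordinal $\omega^2+1$. By contrast $\omega\notin T$: all members of $T$ are countable and bounded, as one sees operation by operation. $T$ is closed under reversal, since reversal maps the first and fourth operations to themselves (arguments reversed and exchanged) and exchanges the second and third.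

**Lemma 5.** $(T,\preceq)$ is a wqo.

*Proof.* **Step 1. Two properties of the operations.** These are what the minimal bad sequence argument needs. First, all four operations are monotone for $\preceq$, by adding surjections. Second, each result is $\succeq$ each of its arguments. Pick one copy of the argument inside the result: the first copy of $A$ in $A\cdot\omega$, the last copy in $A\cdot\omega^*$ or $B\cdot\omega^*$, or the summand itself. Map it identically, send everything above it to its maximum, and everything below it to its minimum. These exist because members of $T$ are bounded.

**Step 2. A minimal bad sequence.** Suppose there is a bad sequence; write its members as terms, compared by the orders they denote. Choose successively $t_i$ of least size such that $t_0,\dots,t_i$ can be continued to an infinite bad sequence. Then $t_0,t_1,\dots$ is bad. Let $S$ be the set of immediate subterms of the $t_i$.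

**Step 3. $S$ is wqo.** This lets us compare arguments in the last step. Suppose $s_0,s_1,\dots$ is bad in $S$, with $s_j$ an immediate subterm of $t_{i(j)}$. Drop an initial part so that $i(0)$ is least among the $i(j)$. Then
$$t_0,\dots,t_{i(0)-1},s_0,s_1,\dots$$
is bad: if $t_p\preceq s_q$ with $p<i(0)$, then $t_p\preceq s_q\preceq t_{i(q)}$ by Step 1, with $p<i(0)\le i(q)$, which contradicts badness of the $t$'s. But $s_0$ is smaller than $t_{i(0)}$, contrary to the choice of $t_{i(0)}$.

**Step 4. The contradiction.** The term $1$ cannot occur in the bad sequence, since $1\preceq t$ for all $t$. So infinitely many $t_i$ have the same outermost operation. Their pairs of arguments lie in $S\times S$, which is wqo. So there are two of them, $t_i,t_j$ with $i<j$, whose arguments are comparable componentwise. By monotonicity $t_i\preceq t_j$, a contradiction. $\square$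

**Definition (five classes and their regular orders).** The countable rooted orders $X$ are partitioned into

- $\mathcal C_1$: non-scattered with a maximum;
- $\mathcal C_2$: no maximum, and every $\uparrow m$ ($m\in X$) is non-scattered;
- $\mathcal C_3$: scattered with a maximum;
- $\mathcal C_4$: scattered without a maximum;
- $\mathcal C_5$: non-scattered without a maximum, and some $\uparrow m$ is scattered.

Put
$$\begin{aligned}&R_1=\{1+\mathbb Q+1\},\quad R_2=\{1+\mathbb Q\},\quad R_3=T,\\ &R_4=\{B+A\cdot\omega:A,B\in T\},\quad R_5=\{(1+\mathbb Q+1)+A\cdot\omega:A\in T\}.\end{aligned}$$

For instance $1+\mathbb Q+1\in\mathcal C_1$, $1+\mathbb Q\in\mathcal C_2$, $\omega+1\in\mathcal C_3$, $\omega\in\mathcal C_4$, and $(1+\mathbb Q+1)+\omega\in\mathcal C_5$. Members of $\mathcal C_2$ are non-scattered, because they are rooted. This is why the five classes are disjoint, and they clearly exhaust all cases. All members of the $R_c$ are countable and rooted. Each $R_c$ is wqo under $\preceq$: it is a singleton, or a monotone image of $T$ or of $T\times T$. So requirement (a) holds in each class.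

## 8. Types of colored orders and their sums

**Definition ($n$-types).** For $n\ge1$, $Y\equiv_nY'$ means that $Y,Y'$ satisfy the same first-order sentences of quantifier rank $\le n$ in the language $<,W$. The classes are called $n$-types; there are finitely many.

For example $Y\equiv_1Y'$ iff the same colors occur in both. With all points worlds, and $m\ge2^n+1$, the order $\omega+\omega^*$ and the chain with $m$ points are $\equiv_n$. To see this, play the $n$-round Ehrenfeucht–Fraïssé game, with the endpoints regarded as chosen in advance. Duplicator keeps the following after $r$ rounds: the chosen points are in the same order, and the distances (number of steps, possibly infinite) between neighboring chosen points are equal or both at least $2^{n-r}$. If Spoiler splits a distance $\ge2^{k+1}$ into two parts, Duplicator splits the other distance, also $\ge2^{k+1}$, by copying a part that is $<2^k$ if there is one, and otherwise so that both parts are $\ge2^k$. Equal finite distances are split equally.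

**Lemma 6 (composition).** If $I$ is a linear order, all summands and sums are countable, and $Y_i\equiv_nY_i'$ for all $i\in I$, then $\sum_IY_i\equiv_n\sum_IY_i'$.

*Proof.* By the Ehrenfeucht–Fraïssé theorem Duplicator has a winning strategy in the $n$-round game on each pair $(Y_i,Y'_i)$. In the game on the sums, when Spoiler picks a point of the $i$-th summand of one sum, Duplicator answers in the $i$-th summand of the other, following the $i$-th strategy for the moves made so far in that component. Each component sees at most $n$ rounds. (As $n\ge1$, $Y_i$ is empty iff $Y_i'$ is.) At the end, colors, equality and order agree for points in the same component by the component strategies. For points in different components, equality and order are decided by the indices, which are equal on both sides. So Duplicator wins. $\square$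

## 9. Replacing an $\omega$-sequence of pieces by a periodic one

From now on fix $n\ge1$. For a colored order $Y$ and worlds $a\le b$ let $Y[a,b]=\{y\in Y:a\le y\le b\}$.

**Definition (good).** A colored order $Y$ whose world part is bounded and scattered is good if there is a colored order $Y'\equiv_nY$ with $w(Y')\in T$ and $w(Y')\preceq w(Y)$.

For example, $Y$ is good when $w(Y)$ is finite and nonempty, with $Y'=Y$. By Lemma 6, and since $T$ is closed under $+$ and $\preceq$ is preserved by sums,

*if $Y_1,Y_2$ are good and $N$ is world-free, then $Y_1+N+Y_2$, $N+Y_1$ and $Y_1+N$ are good.* $\qquad(4)$

Goodness is invariant under reversal, since $\equiv_n$ and $\preceq$ are and $T$ is closed under reversal.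

Suppose now that the world part has no maximum. The first thing to try is to cut $Z$ into pieces $Z_0,Z_1,\dots$ of the same type, replace the first by a good approximation $Z'_0$, and repeat it forever; by composition the type is right. What can fail is $\preceq$. Take all points worlds, $Z_0=\omega+\omega^*$, and $Z_i$ the chain with $2^n+1$ points for $i\ge1$. By Section 8 all $Z_i$ have the same $n$-type. The sum is $\omega+\omega^*+\omega$, and repeating $Z_0$ (which is in $T$) gives $(\omega+\omega^*)\cdot\omega$. This is not $\preceq\omega+\omega^*+\omega$, as it does not even embed there. Indeed, it contains two infinite descending sequences, one entirely above the other. In $\omega+\omega^*+\omega$ the upper one would have to be eventually in the middle block and to go below every point of it, so the lower one would eventually lie in the first $\omega$, where there is no infinite descending sequence. The repeated piece must therefore lie below infinitely many of the pieces. Finding one that does is exactly what a wqo provides.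

**Lemma 7 (limit lemma).** Let $Z$ be a colored order such that $w(Z)$ is scattered, rooted, without maximum. Assume every element of $Z$ is $\le$ some world, and every $Z[a,b]$ ($a\le b$ worlds) is good. Then there are $A,B\in T$ and $Z'\equiv_nZ$ with $w(Z')=B+A\cdot\omega\preceq w(Z)$.

Dually, if $w(Z)$ is scattered with a maximum but no minimum, every element of $Z$ is $\ge$ some world, and every $Z[a,b]$ is good, then there are $A,B\in T$ and $Z'\equiv_nZ$ with $w(Z')=A\cdot\omega^*+B\preceq w(Z)$.

*Proof.* The dual follows by reversing all orders. Let $X=w(Z)$.

**Step 1. Cut points with successors.** We want pieces that begin right after a world, so that each piece has a bounded world part. As $X$ is countable without maximum, there are $x_0<x_1<\cdots$ cofinal in $X$. Each interval $[x_i,x_{i+1}]$ of $X$ is scattered with at least two elements, so by (2) it is not dense. It contains worlds $c_i<c_i^+$ that are consecutive in the interval, hence in $X$. Then $c_i<c_i^+\le x_{i+1}\le c_{i+1}$, and the $c_i$ are cofinal in $X$.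

**Step 2. Pieces of a single type.** For $i<j$ let $Z_{ij}=\{z\in Z:c_i<z\le c_j\}$. It is a world-free piece, namely the elements strictly between $c_i$ and $c_i^+$, followed by $Z[c_i^+,c_j]$. By (4) it is good. There are finitely many $n$-types, so by Ramsey's theorem, after passing to a subsequence of the $c_i$ (keeping $c_i^+$ with $c_i$), all $Z_{ij}$ have the same $n$-type $e$. Since every element of $Z$ is $\le$ some world and hence $\le$ some $c_i$,
$$Z=\{z\le c_0\}+\sum_{i\in\omega}Z_{i,i+1}.$$

**Step 3. Approximate each piece.** Choose $Z'_i\equiv_nZ_{i,i+1}$ with $w(Z_i')=A_i\in T$ and $A_i\preceq X_i:=w(Z_{i,i+1})$. The piece $\{z\le c_0\}$ is a world-free piece followed by $Z[\min X,c_0]$, hence good by (4). Choose $Z'_*\equiv_n\{z\le c_0\}$ with $w(Z'_*)=B\in T$ and $B\preceq[\min X,c_0]$, an interval of $X$.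

**Step 4. Choose the piece to repeat.** By Lemma 5 there are $i_0<i_1<\cdots$ with $A_{i_0}\preceq A_{i_1}\preceq\cdots$. Put $A=A_{i_0}$ and
$$Z'=Z'_*+\sum_{r\in\omega}Z'_{i_0}.$$
Every $Z_{i,i+1}$ and $Z'_{i_0}$ have type $e$, so $Z'\equiv_nZ$ by composition. Also $w(Z')=B+A\cdot\omega$.

**Step 5. The surjection $X\to B+A\cdot\omega$.** This is where the choice in Step 4 pays. Map $[\min X,c_0]$ onto $B$. Map $X_i$ with $i<i_0$ to $\max B$. Map $X_{i_r}$ onto the $r$-th copy of $A$, which is possible since $A\preceq A_{i_r}\preceq X_{i_r}$. Map $X_i$ with $i_r<i<i_{r+1}$ to the maximum of the $r$-th copy of $A$. This map is monotone and onto. $\square$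

## 10. Every colored order with bounded scattered world part is good

**Lemma 8.** Every colored order $Y$ with $w(Y)$ bounded and scattered is good.

*Proof.* Let $X=w(Y)$. For $a\le b$ in $X$ put $a\approx b$ (and $b\approx a$) iff $Y[a',b']$ is good for all $a\le a'\le b'\le b$ in $X$. We show that $\approx$ is an equivalence relation and then that it has only one class. It is reflexive, because $Y[a,a]$ is a single world, and symmetric by definition. It passes to subintervals: if $a\approx b$ and $a\le c\le d\le b$, then $c\approx d$.

**Step 1. Transitivity.** This makes $\approx$ an equivalence relation with convex classes. Let $a<b<c$ with $a\approx b$ and $b\approx c$; other configurations follow by passing to subintervals. Let $a\le a'\le c'\le c$. If $c'\le b$ or $a'\ge b$, then $Y[a',c']$ is good by hypothesis, so let $a'<b<c'$.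

If $b$ has an immediate successor $b^+$ in $X$, then $b^+\le c'$ and $Y[a',c']=Y[a',b]+N+Y[b^+,c']$ with $N$ world-free; this is good by (4). If $b$ has an immediate predecessor $b^-$, then $b^-\ge a'$ and $Y[a',c']=Y[a',b^-]+N+Y[b,c']$ is good in the same way.

Otherwise the intervals $[a',b)$ and $(b,c']$ of $X$ have, respectively, no maximum and no minimum. Write
$$Y[a',c']=Z_1+N_1+\{b\}+N_2+Z_2,$$
where $Z_1=\{y\ge a':y\le w\text{ for some world }w<b\}$, $Z_2=\{y\le c':y\ge w\text{ for some world }w>b\}$, and $N_1,N_2$, the elements left over on the two sides of $b$, are world-free. Here $w(Z_1)=[a',b)$ is scattered, rooted and without maximum. For worlds $p\le q$ in it, $Z_1[p,q]=Y[p,q]$ is good because $a\approx b$. So Lemma 7 gives $Z_1'\equiv_nZ_1$ with world part $B_1+A_1\cdot\omega\preceq[a',b)$. Dually, using $b\approx c$, we get $Z_2'\equiv_nZ_2$ with world part $A_2\cdot\omega^*+B_2\preceq(b,c']$. By composition $Z_1'+N_1+\{b\}+N_2+Z_2'\equiv_nY[a',c']$, and its world part is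
$$B_1+\big(A_1\cdot\omega+(1+A_2\cdot\omega^*)\big)+B_2\in T,$$
which is $\preceq[a',c']$ by adding surjections. So $Y[a',c']$ is good.

**Step 2. Two classes would give adjacent classes.** $X/{\approx}$ embeds in $X$, by choosing representatives, so it is scattered. If it has at least two elements, then by (2) it is not dense, and there are adjacent classes $C<C'$. The next step shows that this is impossible.

**Step 3. Adjacent classes merge.** Let $a\in C$, $b\in C'$. We show $a\approx b$, a contradiction. A subinterval of $[a,b]$ that lies inside one class is harmless, so let $a\le a'\le b'\le b$ with $a'\in C$, $b'\in C'$. Since the classes are adjacent, in $X$ we have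
$$[a',b']=C_1+C_1',\qquad C_1=\{x\in C:x\ge a'\},\quad C_1'=\{x\in C':x\le b'\}.$$

If $C_1$ has a maximum $p$, then $Y[a',p]$ is good, since $a'\approx p$. So it can be replaced by an $\equiv_n$-equivalent order with world part $E_1\in T$, $E_1\preceq C_1$. If $C_1$ has no maximum, apply Lemma 7 to $\{y\ge a':y\le w\text{ for some }w\in C_1\}$. Its intervals between worlds are good, since all these worlds are equivalent. We get an equivalent order with world part $B_1+A_1\cdot\omega\preceq C_1$.

Dually for $C_1'$: if it has a minimum $q$, use $Y[q,b']$ and get $E_2\in T$, $E_2\preceq C_1'$. Otherwise use the dual of Lemma 7 on $\{y\le b':y\ge w\text{ for some }w\in C'_1\}$ and get $A_2\cdot\omega^*+B_2\preceq C_1'$.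

Between the two parts of $Y[a',b']$ lies a world-free piece, which we keep. By composition we obtain an order $\equiv_nY[a',b']$ whose world part is $\preceq[a',b']$ and is one of
$$E_1+E_2,\quad (E_1+A_2\cdot\omega^*)+B_2,\quad B_1+(A_1\cdot\omega+E_2),\quad B_1+(A_1\cdot\omega+A_2\cdot\omega^*)+B_2.$$
All four are in $T$; each of its four operations is used in one of them. So $Y[a',b']$ is good. Hence $a\approx b$.

**Step 4. Conclusion.** So $\approx$ has one class, and $Y[\min X,\max X]$ is good. $Y$ is this order with world-free pieces added at the two ends, so $Y$ is good by (4). $\square$

## 11. A regular refuter below every refuter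

This is requirement (c), class by class.

**Lemma 9.** Let $X\in\mathcal C_c$ refute $\varphi$. Then there is $F\in R_c$ with $F\preceq X$ such that $F$ refutes $\varphi$.

*Proof.* **Cases $c=1,2$: absorption by $\mathbb Q$.** Let $F$ be the only member of $R_c$. If $c=1$, then $F=1+\mathbb Q+1\preceq X$ by Lemma 4(iii), and $X\preceq F$ by Lemma 4(i). If $c=2$, then $F=1+\mathbb Q\preceq X$ by Lemma 4(iv), and $X\preceq F$ by Lemma 4(ii). By Lemma 3, $X\preceq F$ shows that $F$ refutes $\varphi$.

For $c\ge3$ use Lemma 2 to take a colored order $Y$ with $w(Y)=X$ and $Y\models\varphi^\sharp$. Let $n\ge1$ be the quantifier rank of $\varphi^\sharp$. If $Y'\equiv_nY$, then $Y'\models\varphi^\sharp$, so $w(Y')$ is rooted and refutes $\varphi$ by Lemma 2.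

**Case $c=3$: bounded scattered orders.** Lemma 8 gives $Y'\equiv_nY$ with $F:=w(Y')\in T$ and $F\preceq X$. Then $F$ refutes $\varphi$.

**Case $c=4$: scattered, no maximum.** Write $Y=Z+N$ with $Z=\{y:y\le w\text{ for some world }w\}$; then $N$ is world-free. All $Z[a,b]$ are good by Lemma 8, so Lemma 7 gives $Z'\equiv_nZ$ with $w(Z')=B+A\cdot\omega\preceq X$. Then $Y'=Z'+N\equiv_nY$, and $F:=w(Y')=B+A\cdot\omega\in R_4$ refutes $\varphi$.

**Case $c=5$: a scattered tail above a non-scattered part.** We approximate the tail and let $\mathbb Q$ absorb the rest. Let $\uparrow m$ be scattered. It has no maximum, so it has at least two points and by (2) is not dense. Hence it contains worlds $c_0<c_0^+$ that are consecutive in $X$. Write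
$$Y=\{y\le c_0\}+Z+N,\qquad Z=\{y>c_0:y\le w\text{ for some world }w\},$$
with $N$ world-free. Here $w(Z)=\uparrow c_0^+$ is scattered and rooted without maximum. All $Z[a,b]$ are good by Lemma 8, so Lemma 7 gives $Z'\equiv_nZ$ with $w(Z')=B+A\cdot\omega\preceq\uparrow c_0^+$. Then $Y'=\{y\le c_0\}+Z'+N\equiv_nY$, so
$$w(Y')=(X_{\le c_0}+B)+A\cdot\omega$$
refutes $\varphi$, where $X_{\le c_0}=\{x\in X:x\le c_0\}$. Put $F=(1+\mathbb Q+1)+A\cdot\omega\in R_5$.

*$F$ refutes $\varphi$.* The order $X_{\le c_0}+B$ is countable and bounded, so it is $\preceq1+\mathbb Q+1$ by Lemma 4(i). Hence $w(Y')\preceq F$, and Lemma 3 applies.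

*$F\preceq X$.* $X_{\le c_0}$ is non-scattered: $\uparrow c_0\subseteq\uparrow m$ is scattered, and if $X_{\le c_0}$ were scattered too, $X$ would be scattered by (3). So $1+\mathbb Q+1\preceq X_{\le c_0}$ by Lemma 4(iii). Also $A\cdot\omega\preceq B+A\cdot\omega\preceq\uparrow c_0^+$, where the first surjection maps $B$ to the least point of $A\cdot\omega$. As $X=X_{\le c_0}+\uparrow c_0^+$, adding the surjections gives $F\preceq X$. $\square$

## 12. MSO formulas for the classes and for "$F\preceq U$"

**The classes.** For a subset $U$ of a countable order, "$U$ is scattered" is by (2) the MSO statement that there is no $S\subseteq U$ with at least two elements such that between any two elements of $S$ there is a third element of $S$. "$U$ is rooted", "$U$ has a maximum", and "for some (all) $m\in U$ the set $\{w\in U:w\ge m\}$ is (non-)scattered" are then MSO statements, and "$U\in\mathcal C_c$" is a Boolean combination of such statements.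

**Lemma 10.** For each $F\in R_c$ there is, computable from a term for $F$, an MSO formula $\delta_F(U)$ that holds of a suborder $U\in\mathcal C_c$ of a countable order iff $F\preceq U$.

*Proof.* We give clauses by recursion on terms. All but the last are correct for every nonempty countable $U$ and false for $U=\emptyset$, which keeps the recursion sound.

- *$F=1$:* $U\ne\emptyset$.
- *$F=F_1+F_2$:* $U$ is the disjoint union of $U_1<U_2$ (all of $U_1$ below all of $U_2$) with $\delta_{F_1}(U_1)$ and $\delta_{F_2}(U_2)$. Given a monotone surjection onto $F_1+F_2$, take for $U_1,U_2$ the preimages of $F_1,F_2$; conversely, add surjections. For $U=\emptyset$ we would have $U_1=\emptyset$, and $\delta_{F_1}(\emptyset)$ is false.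
- *$F=A\cdot\omega$:* there are $V,E\subseteq U$ such that, for the convex equivalence relation "$V$ is constant on the closed interval of $U$ between $x$ and $y$" (all points in $V$ or none), $E$ contains exactly one point of each class, $E$ has order type $\omega$, and each class $G$ satisfies $\delta_A(G)$. If this holds, $U$ is an $\omega$-sum of blocks $G$ with $A\preceq G$, so $A\cdot\omega\preceq U$. Conversely, a monotone surjection onto $A\cdot\omega$ splits $U$ into convex blocks $G_0<G_1<\cdots$ with $A\preceq G_i$. Take $V=\bigcup_iG_{2i}$, whose classes are exactly the $G_i$, and any transversal $E$. "$E$ has type $\omega$" says: $E$ is nonempty without maximum, every nonempty subset of $E$ has a minimum, and every non-minimal element of $E$ has an immediate predecessor in $E$. That is, $E$ is a nonempty well-order without limit points and without last point. The clause is false for $U=\emptyset$, since $E\neq\emptyset$.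
- *$F=A\cdot\omega^*$:* the same with the order reversed.
- *$F=1+\mathbb Q+1$:* "$U$ is non-scattered". If $U$ is countable and non-scattered, then $1+\mathbb Q+1\preceq U$ by Lemma 4(iii). Conversely, $1+\mathbb Q+1\preceq U$ implies that $1+\mathbb Q+1$ embeds in $U$. The empty set is scattered.
- *$F=1+\mathbb Q\in R_2$:* "true", since $F\preceq U$ for all $U\in\mathcal C_2$ by Lemma 4(iv). This clause is used only for $c=2$ and never inside the recursion.

These clauses cover all terms for members of the $R_c$; for example $A\cdot\omega+C$ is a sum of $A\cdot\omega$ and $C$. $\square$

## 13. The decision procedure for a fixed frame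

*Proof of Theorem 1.* **Step 1. The finite data of $K$.** For $c=1,\dots,5$ let
$$R_c(K)=\{F\in R_c:F\preceq\uparrow k\text{ for some }k\in K\text{ with }\uparrow k\in\mathcal C_c\}.$$
This is downward closed in $R_c$, so $R_c\setminus R_c(K)$ is upward closed in $R_c$. As $R_c$ is wqo, there is a finite $G_c\subseteq R_c\setminus R_c(K)$ such that every $F\in R_c\setminus R_c(K)$ satisfies $G\preceq F$ for some $G\in G_c$. Fix terms for the members of the $G_c$.

**Step 2. The equivalence.** We claim:
$$\varphi\notin L(K)\iff\begin{array}{l}\text{for some }c\in\{1,\dots,5\}\text{ there is a colored order }Y\text{ with }w(Y)\in\mathcal C_c,\\ G\not\preceq w(Y)\text{ for all }G\in G_c,\text{ and }Y\models\varphi^\sharp.\end{array}\tag{5}$$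

($\Rightarrow$) By (1) some $\uparrow k$ refutes $\varphi$. It is countable and rooted, so $\uparrow k\in\mathcal C_c$ for some $c$. Lemma 2 gives $Y$ with $w(Y)\cong\uparrow k$ and $Y\models\varphi^\sharp$. If some $G\in G_c$ had $G\preceq\uparrow k$, then $G\in R_c(K)$, contrary to the choice of $G_c$.

($\Leftarrow$) $X=w(Y)\in\mathcal C_c$ refutes $\varphi$ by Lemma 2. By Lemma 9 there is $F\in R_c$ with $F\preceq X$ that refutes $\varphi$. If $F\notin R_c(K)$, then $G\preceq F\preceq X$ for some $G\in G_c$, contrary to hypothesis. So $F\in R_c(K)$, that is, $F\preceq\uparrow k$ for some $k\in K$. By Lemma 3, $\uparrow k$ refutes $\varphi$, and $\varphi\notin L(K)$ by (1).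

**Step 3. Rabin's theorem.** By Section 12 the right-hand side of (5) says that some countable linear order satisfies the MSO sentence
$$\exists W\ \bigvee_{c=1}^5\Big(W\in\mathcal C_c\ \wedge\bigwedge_{G\in G_c}\neg\delta_G(W)\ \wedge\ \varphi^\sharp(W)\Big),$$
where $D$ is the complement of $W$. The sentence is computed from $\varphi$ and the fixed finite data $G_1,\dots,G_5$. By Rabin's theorem it is decidable whether it holds in some countable linear order. $\blacksquare$

**Example: the data of $K=\omega$.** Every $\uparrow k$ is $\omega\in\mathcal C_4$. So $R_c(\omega)=\emptyset$ for $c\ne4$, and we may take $G_1=R_1$, $G_2=R_2$, $G_3=\{1\}$, $G_5=\{(1+\mathbb Q+1)+\omega\}$. An element of $R_4$ that is $\preceq\omega$ embeds in $\omega$ and is infinite, so it is $\omega$, and $R_4(\omega)=\{\omega\}$. We may take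
$$G_4=\{\omega+\omega,\ 1+\omega^*+\omega\}.$$
Both are in $R_4$, being $(\omega+1)+1\cdot\omega$ and $(1+1\cdot\omega^*)+1\cdot\omega$, and neither embeds in $\omega$. Now let $X\not\cong\omega$ be any countable rooted order without maximum; we show that one of the two is $\preceq X$. We use that $\omega\preceq V$ for every countable nonempty $V$ without maximum: take $v_0<v_1<\cdots$ cofinal in $V$, send $[v_i,v_{i+1})$ to $i$ and everything below $v_0$ to $0$. If $X$ is well-ordered, then $X=\omega+V$ with $V$ nonempty without maximum, so $\omega+\omega\preceq X$. If not, let $a_0>a_1>\cdots$ in $X$. Send $\{x:x<a_i\text{ for all }i\}$, which contains the root, to $1$; send the intervals $(a_{i+1},a_i]$ to the successive points of $\omega^*$ from the top down; and send $\{x:x>a_0\}$, which is nonempty without maximum, onto $\omega$. So $1+\omega^*+\omega\preceq X$. In this example the conditions in (5) amount to $w(Y)\cong\omega$.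

The finite sets $G_c$ are shown to exist; they are not computed from $K$. Theorem 2(6) below shows that this cannot be avoided in general.

## 14. Codes, richer languages, and non-uniformity

**Definition (code).** A code is a tuple $\gamma=(G_1,\dots,G_5)$ of finite sets $G_c\subseteq R_c$, given by terms. $L_\gamma$ is the set of sentences $\varphi$ for which the right-hand side of (5), with these $G_c$, fails.

By Theorem 1's proof, the fragment of $L(\omega)$ is $L_\gamma$ for the code in the example above. If all $G_c$ are empty, $L_\gamma$ is the fragment of $L(\mathbb Q)$, by the end of Section 5.

**Definition (the language $\mathcal L^+$).** $\mathcal L^+$ has one unary predicate $P$, propositional letters $p_1,p_2,\dots$, interpreted by arbitrary up-sets of worlds, and rigid equality: $w\Vdash d=d'$ iff $d=d'$.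

For example, $(p_1\to p_2)\vee(p_2\to p_1)$ is valid on every linear frame, since two up-sets of a chain are comparable. The sentence $\exists x\exists y\,\neg(x=y)$ is forced exactly when the domain has at least two elements.

For a class $\mathcal K$ of frames let $L(\mathcal K)=\bigcap_{K\in\mathcal K}L(K)$. "Fragment" below refers to the language under consideration, and $R_c(K)$ is defined as in Section 13.

**Theorem 2.** The following hold for one-predicate sentences and also for $\mathcal L^+$-sentences.

1. There is one algorithm which, given a code $\gamma$ and a sentence $\varphi$, decides $\varphi\in L_\gamma$.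
2. For every class $\mathcal K$ of linear frames in which every $\uparrow k$ is countable ($K$ itself may be uncountable, e.g. $\omega_1^*$), the fragment of $L(\mathcal K)$ equals $L_\gamma$ for some code $\gamma$. In particular it is decidable.
3. Every $L_\gamma$ is the fragment of $L(\mathcal K)$ for some class $\mathcal K$ of countable rooted linear frames.
4. $\varphi\in L(K)$ iff $\varphi\in L(F)$ for all $F\in\bigcup_cR_c(K)$, for every linear frame $K$ with all $\uparrow k$ countable.
5. The countable linear frames have exactly $\aleph_0$ distinct fragments.
6. No algorithm, given an index of a decidable subset $K\subseteq\omega$ (with the usual order) and a one-predicate sentence $\varphi$, always decides $\varphi\in L(K)$.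

*Proof.* **Step 0. The language $\mathcal L^+$.** We check that everything so far extends. Let $\varphi$ contain the letters $p_1,\dots,p_r$. Use colored orders partitioned into $W,D,E_1,\dots,E_r$, with $\equiv_n$ for the language $<,W,D,E_1,\dots,E_r$. Let $\varphi^\sharp$ say in addition that each $E_i$ is a singleton $\{e_i\}$. Domain quantifiers are relativized to $D$ (and the condition $\exists x\,\neg W(x)$ becomes $\exists x\,D(x)$), $\tau_u(p_i)$ is $\exists e(E_i(e)\wedge e<u)$, and equality is translated by equality. If the $E_i$ are singletons, $M_Y$ interprets $p_i$ by the up-set $\{w:e_i<w\}$.

- In (1), put $p_i$ false at all $w\not\ge k$; an up-set of $\uparrow k$ is an up-set of $K$. The proof of persistence has two new atomic cases, both immediate.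
- In Lemma 1 the proof is unchanged: the letters do not involve the domain, and equality on $D_0$ is the restriction of equality on $D$.
- In Lemma 2, order $D\sqcup\{e_1,\dots,e_r\}$ by the associated up-sets (that of $e_i$ is the up-set of $p_i$), with ties broken by any fixed linear order. The transitivity check used only that the up-sets are comparable and is the same.
- In Lemma 3 pull back the up-sets along $f$ and keep the domain, so that equality is preserved.
- The arguments of Sections 7–11 use only these properties of colored orders: there are finitely many $n$-types, composition, reversal, and that pieces without worlds may be added. These hold for the new colors. The singleton condition is not part of the definition of a colored order. It is a conjunct inside $\varphi^\sharp$, so it passes to every $Y'\equiv_nY$.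
- In the MSO sentence of Section 13 quantify existentially also over $D,E_1,\dots,E_r$, requiring that they partition the complement of $W$.

**Item 1.** This is Step 3 of the proof of Theorem 1: the MSO sentence is computed from $\gamma$ and $\varphi$.

**Item 2.** Define $R_c(\mathcal K)$ as the set of $F\in R_c$ such that $F\preceq\uparrow k$ for some $K\in\mathcal K$ and $k\in K$ with $\uparrow k\in\mathcal C_c$. It is downward closed in $R_c$, so there is a finite basis $G_c$ of $R_c\setminus R_c(\mathcal K)$. By (1), which needs no countability of $K$, $\varphi\notin L(\mathcal K)$ iff some $\uparrow k$ with $k\in K\in\mathcal K$ refutes $\varphi$. These $\uparrow k$ are countable and rooted, and Step 2 of the proof of Theorem 1 used only the orders $\uparrow k$. So (5) holds for $\mathcal K$ with this $\gamma$, and the fragment is $L_\gamma$. It is decidable by item 1.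

**Item 3.** Let $\mathcal K$ be the class of countable rooted $X$ such that, for the $c$ with $X\in\mathcal C_c$, no $G\in G_c$ is $\preceq X$. If $\varphi\notin L(X)$ for $X\in\mathcal K$, then $\varphi$ fails at some world of some model, hence at the root by persistence, so $X$ refutes $\varphi$; the converse is clear. So $\varphi\notin L(\mathcal K)$ iff some $X\in\mathcal K$ refutes $\varphi$, iff, by Lemma 2, the right-hand side of (5) holds, iff $\varphi\notin L_\gamma$. If $\mathcal K=\emptyset$, both sets consist of all sentences.

**Item 4.** If $\varphi\notin L(K)$, then by (1) some $\uparrow k\in\mathcal C_c$ refutes $\varphi$, and Lemma 9 gives $F\in R_c$ with $F\preceq\uparrow k$ that refutes $\varphi$. Then $F\in R_c(K)$ and $\varphi\notin L(F)$. Conversely, if $\varphi\notin L(F)$ with $F\in R_c(K)$, then $F$ refutes $\varphi$ by persistence. Since $F\preceq\uparrow k$ for some $k\in K$, Lemma 3 and (1) give $\varphi\notin L(K)$.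

**Item 5.** *At most $\aleph_0$:* there are countably many codes, and by item 2 every fragment is some $L_\gamma$. *At least $\aleph_0$:* for $n\ge1$ let
$$\chi_n=\forall x_0\cdots\forall x_{n+1}\ \bigvee_{i=0}^n\big(P(x_i)\to P(x_{i+1})\big).$$
We show that $\chi_n\in L(K)$ iff $|K|\le n$.

Suppose $w_0<\dots<w_n$ in $K$. Take $D=\{d_0,\dots,d_{n+1}\}$, where $d_i$ for $i\le n$ satisfies $P$ exactly on $\uparrow w_i$, and $d_{n+1}$ satisfies $P$ nowhere. For each $i\le n$, $w_i\ge w_0$ forces $P(d_i)$ but not $P(d_{i+1})$. So $w_0$ forces none of the disjuncts, and $\chi_n\notin L(K)$.

Conversely, if $\chi_n\notin L(K)$, there are a model, a world $w$ and elements $d_0,\dots,d_{n+1}$ such that no disjunct is forced at $w$. For each $i\le n$ some world above $w$ lies in $U_{d_i}\setminus U_{d_{i+1}}$, so by comparability $U_{d_i}\supsetneq U_{d_{i+1}}$. Thus $U_{d_0}\supsetneq\dots\supsetneq U_{d_{n+1}}$ are $n+2$ distinct up-sets. A chain with $|K|\le n$ elements has only $|K|+1\le n+1$ up-sets, so $|K|>n$.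

Hence if $1\le m<m'$, then $\chi_m$ belongs to the fragment of the $m$-element chain and not to that of the $m'$-element chain.

**Item 6.** Let
$$K_e=\{0\}\cup\{s+1:\text{Turing machine }e\text{ halts at exactly step }s\}.$$
Membership in $K_e$ is decided by running machine $e$ for a bounded number of steps, so an index for $K_e$ is computed from $e$. $K_e$ has at most two elements, and by the previous item $\chi_1\in L(K_e)$ iff $|K_e|=1$ iff machine $e$ never halts. An algorithm as described would decide the halting problem. $\blacksquare$
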